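\title{The Hardy module over the disk algebra is projective}

\begin{abstract}
We prove that the Hardy module $H^2(\mathbb D)$ is projective in the category of all Hilbert modules over the disk algebra. Equivalently, a polynomially bounded upper triangular $2\times2$ operator matrix whose lower diagonal entry is the unilateral shift is similar to its diagonal. The proof uses Bourgain's theorem on operators from $L^1/H^1_0$ into Hilbert space to produce many module maps out of $H^2$ and to glue them with $H^\infty$ coefficients; a duality argument then shows that the glued maps approximate a splitting. We also show that the projective modules are exactly those similar to a direct sum of finitely many copies of $H^2$ and a unitary module.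
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $A(\mathbb D)$ be the disk algebra, the uniform closure of the polynomials on the closed unit disk. A \emph{Hilbert module} over $A(\mathbb D)$ is a Hilbert space $J$ with a unital module action $(f,j)\mapsto f\cdot j$ such that
\[
\|f\cdot j\|\le K\|f\|_\infty\|j\|\qquad(f\in A(\mathbb D),\ j\in J)
\]
for some constant $K$. The action is determined by the operator $T\colon j\mapsto z\cdot j$, the \emph{operator of the module}, which is \emph{polynomially bounded}: $\|p(T)\|\le K\|p\|_\infty$ for all polynomials $p$. Conversely, a polynomially bounded $T$ defines $f(T)$ for $f\in A(\mathbb D)$ by density of the polynomials, and $f\cdot j=f(T)j$ is a module action. \emph{Module maps} are the bounded linear maps that intertwine the actions; again by density, it suffices that they intertwine the two operators. We write $\mathrm{Hom}(P,J)$ for the space of module maps and $\mathcal H(A(\mathbb D))$ for the resulting category. Closed invariant subspaces, quotients by them, and Hilbert space direct sums of modules with a common constant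 $K$ are modules with the same constant.

A module is \emph{contractive}, \emph{isometric} or \emph{unitary} if its operator is a contraction, an isometry or a unitary; by von Neumann's inequality, contractive means that $K=1$ is admissible. Two modules are \emph{similar} if there is an invertible module map between them, and a module is \emph{cramped} if it is similar to a contractive one. The cramped modules form a subcategory $\mathfrak C$. The \emph{Hardy module} is $H^2=H^2(\mathbb D)$ with $f\cdot g=fg$; its operator is the unilateral shift $S$, multiplication by $z$.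

A sequence $0\to H\xrightarrow{\alpha}J\xrightarrow{\beta}P\to0$ of module maps is \emph{exact} if $\alpha$ is injective with closed range, $\beta$ is surjective and $\operatorname{ran}\alpha=\ker\beta$. It \emph{splits} if there is a module map $\gamma\colon P\to J$ with $\beta\gamma=\mathrm{id}$. A module $P$ is \emph{projective} in a category if every such sequence in that category splits, that is, if $\mathrm{Ext}(P,H)=0$ for all $H$ in the category. Since $\ker\beta$ is a module, $P$ is projective in $\mathcal H(A(\mathbb D))$ exactly when every surjective module map onto $P$ has a right inverse that is a module map. The following question is posed in \cite{AHM}.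

\medskip
\noindent\textbf{Question.} \emph{Is $H^2$ projective in $\mathcal H(A(\mathbb D))$?}
\medskip

In algebra a ring is a projective module over itself: lift $1$ to an element $j$ and send $f$ to $f\cdot j$. The Hardy module is the completion of $A(\mathbb D)$ in the $L^2$ norm, so it is the natural candidate for a free Hilbert module. The algebraic recipe is even forced, because a splitting $\gamma$ satisfies $\gamma f=f\cdot j$ on $A(\mathbb D)$ with $j=\gamma1$. What is asked for is therefore a vector $j$ with $\beta j=1$ and
\begin{equation}\label{eq:goal}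
\|f\cdot j\|\le C\|f\|_2\qquad(f\in A(\mathbb D)),
\end{equation}
whereas the definition of a module gives only $\|f\cdot j\|\le K\|j\|\,\|f\|_\infty$.

There is evidence in both directions. Carlson, Clark, Foias and Williams proved that a module in $\mathfrak C$ is projective in $\mathfrak C$ if and only if it is similar to an isometric module; hence $H^2$ is projective in $\mathfrak C$. Carlson and Clark proved that $\mathrm{Ext}_{A(\mathbb D)}(H^2,H^2)=0$. On the other hand, Pisier \cite{Pisier97} constructed polynomially bounded operators that are not similar to contractions, so $\mathfrak C$ is a proper subcategory, and we shall see that his example prevents the isometric module $H^2\otimes\ell^2$ from being projective in $\mathcal H(A(\mathbb D))$. A positive answer for $H^2$ thus needs an argument that distinguishes multiplicity one from infinite multiplicity. The answer is nevertheless yes.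

\begin{theorem}\label{thm:main}
There is an absolute constant $B$ with the following property. Let $0\to H\to J\xrightarrow{\beta}H^2\to0$ be exact in $\mathcal H(A(\mathbb D))$. Suppose that $\|f\cdot j\|\le K\|f\|_\infty\|j\|$ on $J$ and that every $g\in H^2$ equals $\beta j$ for some $j$ with $\|j\|\le c_0\|g\|$ (such a $c_0$ exists by the open mapping theorem). Then there is a module map $\gamma\colon H^2\to J$ with $\beta\gamma=\mathrm{id}$ and $\|\gamma\|\le5B^2K^2c_0$. Hence $H^2$ is projective in $\mathcal H(A(\mathbb D))$.
\end{theorem}

\begin{theorem}\label{thm:class}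
For a module $P\in\mathcal H(A(\mathbb D))$ with operator $T$, the following are equivalent.
\begin{enumerate}
\item[(1)] $P$ is projective in $\mathcal H(A(\mathbb D))$.
\item[(2)] $P$ is similar to $(H^2)^n\oplus U$ with $0\le n<\infty$ and $U$ a unitary module (either summand may be $0$).
\item[(3)] There is $c>0$ with $\|T^kx\|\ge c\|x\|$ for all $k\ge0$ and $x\in P$, and $\dim P/TP<\infty$.
\end{enumerate}
In particular, every projective module is cramped, whereas $H^2\otimes\ell^2$, which is projective in $\mathfrak C$, is not projective in $\mathcal H(A(\mathbb D))$.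
\end{theorem}

Section~\ref{sec:first} treats the cases that can be settled by averaging. After the function theory of Section~\ref{sec:hardy}, Section~\ref{sec:model} proves Theorem~\ref{thm:main} for $J=H^2\oplus H^2$, where the duality argument is already visible and where one sees what a general $J$ lacks. Sections~\ref{sec:bourgain}--\ref{sec:duality} supply it, and Section~\ref{sec:class} proves Theorem~\ref{thm:class}.

\section{Extensions as operator matrices, and averaging}\label{sec:first}

A surjective bounded operator $\beta\colon J\to P$ between Hilbert spaces has a bounded linear right inverse $\sigma$, namely the inverse of $\beta$ restricted to $(\ker\beta)^\perp$. The failure of $\sigma$ to be a module map is what an extension measures.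

\begin{lemma}\label{lem:matrix}
Let $H,P$ be modules with operators $T_H,T_P$, let $X\colon P\to H$ be bounded, and suppose that
$T=\begin{pmatrix}T_H&X\\0&T_P\end{pmatrix}$
is polynomially bounded on $H\oplus P$. Let $J$ be the module of $T$. Then the coordinate maps form an exact sequence $0\to H\to J\to P\to0$. It splits if and only if $X=YT_P-T_HY$ for some bounded $Y\colon P\to H$, and in that case $T$ is similar to $T_H\oplus T_P$. Every exact sequence has this form up to similarity of the middle module.
\end{lemma}

\begin{proof}
The inclusion of $H$ and the projection onto $P$ intertwine the operators. A right inverse of the projection has the form $\gamma x=(Yx,x)$, and $T\gamma x=(T_HYx+Xx,T_Px)$ equals $\gamma T_Px=(YT_Px,T_Px)$ for all $x$ exactly when $X=YT_P-T_HY$. Then $L(h,x)=(h+Yx,x)$ is invertible and $TL(h,x)=(T_Hh+YT_Px,T_Px)=L(T_Hh,T_Px)$. Finally, given an exact sequence with maps $\alpha,\beta$ and middle operator $T_J$, we have $\beta(T_J\sigma-\sigma T_P)=0$, so $T_J\sigma-\sigma T_P=\alpha X$ with $X$ bounded because $\alpha$ is bounded below; the invertible map $(h,x)\mapsto\alpha h+\sigma x$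 carries the matrix $T$ to $T_J$.
\end{proof}

The simplest module that is not projective is $\mathbb C$ with operator $0$: a module map $\gamma$ from it into $H^2$ satisfies $S\gamma=0$, hence $\gamma=0$, so the surjection $g\mapsto g(0)$ does not split. At the other extreme are the unitary modules. Recall that a \emph{Banach limit} is a positive linear functional $\mathrm{LIM}$ on the bounded complex sequences with $\mathrm{LIM}_k1=1$ and $\mathrm{LIM}_ka_{k+1}=\mathrm{LIM}_ka_k$; it satisfies $|\mathrm{LIM}_ka_k|\le\sup_k|a_k|$.

\begin{proposition}\label{prop:unitary}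
Every unitary module is projective in $\mathcal H(A(\mathbb D))$.
\end{proposition}

\begin{proof}
Let $U$ have unitary operator $W$, let $\beta\colon J\to U$ be a surjective module map, $T$ the operator of $J$, $K$ its constant, and $\sigma$ a bounded right inverse of $\beta$. Put $R_k=T^k\sigma W^{-k}$. Then $\|R_k\|\le K\|\sigma\|$, $\beta R_k=W^k\beta\sigma W^{-k}=\mathrm{id}$ and $TR_kW^{-1}=R_{k+1}$. Define the bounded operator $R$ by $\langle Rx,y\rangle=\mathrm{LIM}_k\langle R_kx,y\rangle$. Shift invariance gives $TRW^{-1}=R$, so $R$ is a module map, and $\langle\beta Rx,x'\rangle=\mathrm{LIM}_k\langle R_kx,\beta^*x'\rangle=\langle x,x'\rangle$.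
\end{proof}

For the shift this argument collapses. The substitute for $W^{-k}$ is the left inverse $S^{*k}$, but $\beta T^k\sigma S^{*k}=S^kS^{*k}\to0$ strongly, so the average $R$ satisfies $\beta R=0$. Compactness still settles the following extension by a one-dimensional module.

\begin{example}\label{ex:onedim}
Let $H=\mathbb C$ with operator $1$, let $\xi\in H^2$, and put $T(a,g)=(a+\langle g,\xi\rangle,Sg)$. Writing $Yg=-\langle g,\eta\rangle$, the equation $X=YS-Y$ of Lemma~\ref{lem:matrix} reads $(I-S^*)\eta=\xi$. The first coordinate of $T^k(0,g)$ is $\langle g,\eta_k\rangle$ with $\eta_k=\sum_{i<k}S^{*i}\xi$, and $(I-S^*)\eta_k=\xi-S^{*k}\xi\to\xi$. If $\|T^k\|\le K$ for all $k$, then $\|\eta_k\|\le K$, and a weak cluster point of $(\eta_k)$ solves the equation. The bound on $T$ cannot be omitted: for $\xi=\sum_nz^n/(n+1)$ the equation demands $\hat\eta(n)-\hat\eta(n+1)=1/(n+1)$, which no sequence tending to $0$ satisfies.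
\end{example}

\section{Hardy spaces and duality}\label{sec:hardy}

Let $m$ be normalized Lebesgue measure on the unit circle $\mathbb T$, $L^p=L^p(m)$, and $M(\mathbb T)=C(\mathbb T)^*$ the space of complex Borel measures. For $1\le p\le\infty$ we identify $H^p$ with the functions in $L^p$ whose negative Fourier coefficients vanish, and we put $H^1_0=\{k\in H^1:k(0)=0\}$. We use the following textbook facts.
\begin{enumerate}
\item[(H1)] A function $f\in H^1$ is the Poisson integral of its boundary function, so $f(0)=\int f\,dm$, and $f(r\zeta)\to f(\zeta)$ as $r\to1$ for almost every $\zeta\in\mathbb T$.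
\item[(H2)] If $\rho\ge0$ and $\log\rho\in L^1$, then $O_\rho(w)=\exp\int\frac{\zeta+w}{\zeta-w}\log\rho(\zeta)\,dm(\zeta)$ is holomorphic and zero-free on $\mathbb D$, $|O_\rho|=\rho$ a.e.\ on $\mathbb T$, and $O_\rho\in H^p$ if $\rho\in L^p$. Unimodular constant multiples of such functions are called \emph{outer}. A function $b\in H^\infty$ is \emph{inner} if $|b|=1$ a.e. Every nonzero $c\in H^\infty$ is the product of an inner function and $O_{|c|}=(O_{|c|^{1/2}})^2$. If $h\in H^2$ is outer, the polynomial multiples of $h$ are dense in $H^2$.
\item[(H3)] The \emph{Smirnov class} $N^+$ consists of the quotients $a/b$ with $a,b\in H^\infty$ and $b$ outer. It is an algebra containing $H^1$ and the reciprocals of outer functions. Smirnov's theorem: a function in $N^+$ whose boundary function lies in $L^p$ belongs to $H^p$.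
\item[(H4)] F.~and M.~Riesz theorem: if $\kappa\in M(\mathbb T)$ and $\int z^l\,d\kappa=0$ for all $l\ge0$, then $\kappa=k\,m$ with $k\in H^1_0$.
\item[(H5)] Fatou's theorem on peak sets: if $E\subset\mathbb T$ is closed and $m(E)=0$, there is $p\in A(\mathbb D)$ with $p=1$ on $E$ and $|p|<1$ on $\overline{\mathbb D}\setminus E$.
\item[(H6)] $\mathrm{Hom}(H^2,H^2)=\{M_\varphi:\varphi\in H^\infty\}$, where $M_\varphi g=\varphi g$ and $\|M_\varphi\|=\|\varphi\|_\infty$.
\end{enumerate}
Fact (H2) will be used mostly in one form: if $0\le u\in L^1$, then $0\le\log(1+u)\le u$, so there is an outer function in $H^2$ whose squared modulus is a prescribed positive multiple of $1+u$. The summand $1$ is there because $\log u$ itself need not be integrable.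

\begin{lemma}\label{lem:mean}
Let $g$ be outer and let $q\in N^+$ with $q(0)=0$. If the boundary function $q/g$ lies in $L^1$, then $\int q/g\,dm=0$.
\end{lemma}

\begin{proof}
By (H3), $q/g\in N^+$, hence $q/g\in H^1$. It vanishes at $0$ because $q(0)=0\ne g(0)$. Apply (H1).
\end{proof}

Under the pairing $(\xi,F)\mapsto\int\xi F\,dm$ of $L^1$ with $L^\infty$, the annihilator of $H^1_0$ consists of the $F$ with $\int z^lF\,dm=0$ for $l\ge1$, since these monomials span a dense subspace of $H^1_0$. So it is $H^\infty$, and $H^\infty=(L^1/H^1_0)^*$. The weak-* topology of $H^\infty$ is given by the functionals $F\mapsto\int\xi F\,dm$, $\xi\in L^1$.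

\begin{lemma}\label{lem:HB}
\begin{enumerate}
\item[(a)] Let $\Gamma\subset H^\infty$ be nonempty, convex and invariant under multiplication by unimodular constants, and let $r>0$. If the constant function $1$ is not in the weak-* closure of $r\Gamma$, there is $\xi\in L^1$ with $|\int\xi\,dm|>r$ and $|\int\xi F\,dm|\le1$ for all $F\in\Gamma$.
\item[(b)] Let $|\cdot|$ be a norm on $\mathbb C^N$ and $|c|_*=\sup_{|x|\le1}|\sum_nx_nc_n|$ the dual norm. For $x=(x_1,\dots,x_N)\in(L^1)^N$,
\[
\inf_{k\in(H^1_0)^N}\int|x-k|\,dm=\sup\Big\{\Big|\int\sum_nx_nc_n\,dm\Big|:\ c\in(H^\infty)^N,\ |c|_*\le1\ \text{a.e.}\Big\}.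
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The weak-* closure of $r\Gamma$ is convex, so the Hahn--Banach theorem gives $\xi\in L^1$ with $\operatorname{Re}\int\xi\,dm>r\sup_{F\in\Gamma}\operatorname{Re}\int\xi F\,dm$. By invariance under unimodular constants the supremum equals $s=\sup_{F\in\Gamma}|\int\xi F\,dm|$, which is therefore finite. If $s>0$, divide $\xi$ by $s$; if $s=0$, multiply $\xi$ by a large constant.

(b) The dual of $(L^1)^N$ with norm $\int|x|\,dm$ is $(L^\infty)^N$ with norm $\operatorname{ess\,sup}|c|_*$, and the annihilator of the closed subspace $(H^1_0)^N$ is $(H^\infty)^N$. The distance to a subspace is the supremum over the unit ball of its annihilator.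
\end{proof}

\section{The model case $J=H^2\oplus H^2$}\label{sec:model}

By (H6), a module map $\beta\colon H^2\oplus H^2\to H^2$ has the form $\beta(f_1,f_2)=\varphi_1f_1+\varphi_2f_2$ with $\varphi_i\in H^\infty$, and a module map $\gamma\colon H^2\to H^2\oplus H^2$ has the form $\gamma g=(c_1g,c_2g)$ with $c_i\in H^\infty$. A splitting is a solution of $\varphi_1c_1+\varphi_2c_2=1$. Surjectivity solves this equation in $H^2$; it must be solved in $H^\infty$.

\begin{proposition}\label{prop:model}
Let $\varphi_1,\varphi_2\in H^\infty$, and suppose that every $g\in H^2$ can be written $g=\varphi_1f_1+\varphi_2f_2$ with $f_i\in H^2$ and $\|f_1\|_2^2+\|f_2\|_2^2\le c_0^2\|g\|_2^2$. Then there are $c_1,c_2\in H^\infty$ with $\varphi_1c_1+\varphi_2c_2=1$ and $|c_1|^2+|c_2|^2\le9c_0^2$ a.e.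
\end{proposition}

\begin{proof}
Let $|\cdot|$ be the Euclidean norm on $\mathbb C^2$, which is its own dual norm, and let $\Gamma_0=\{\varphi_1c_1+\varphi_2c_2:c_i\in H^\infty,\ |(c_1,c_2)|\le1\text{ a.e.}\}$. The admissible pairs $(c_1,c_2)$ form the unit ball of a dual space and the map to $\varphi_1c_1+\varphi_2c_2$ is weak-* continuous, so $\Gamma_0$ is weak-* compact. It is convex and invariant under unimodular constants. Suppose $1\notin3c_0\Gamma_0$. Lemma~\ref{lem:HB}(a) gives $\xi\in L^1$ with $|\int\xi\,dm|>3c_0$ and $|\int\xi F\,dm|\le1$ on $\Gamma_0$. By Lemma~\ref{lem:HB}(b) there are $k_1,k_2\in H^1_0$ such that $u=|(\xi\varphi_1-k_1,\xi\varphi_2-k_2)|$ has $\int u\,dm\le2$.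

Now test surjectivity on a function adapted to $u$. Let $g$ be outer with $|g|^2=(u+1)/3$, so that $\|g\|_2\le1$ and $u\le3|g|^2$. Write $g=\varphi_1f_1+\varphi_2f_2$ as in the hypothesis and put $q=k_1f_1+k_2f_2\in N^+$. Then $\xi g-q=\sum_i(\xi\varphi_i-k_i)f_i$, so a.e.
\[
\Big|\xi-\frac qg\Big|\le\frac{u\,|(f_1,f_2)|}{|g|}\le3|g|\,|(f_1,f_2)|,
\]
and $\int|\xi-q/g|\,dm\le3c_0$ by the Cauchy--Schwarz inequality. In particular $q/g\in L^1$, and $q(0)=0$, so $\int q/g\,dm=0$ by Lemma~\ref{lem:mean}. Hence $|\int\xi\,dm|\le3c_0$, a contradiction.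
\end{proof}

The mechanism is this. The separating functional says that each $\xi\varphi_i$ is within $u$ of $H^1_0$; dividing by an outer function of modulus about $\sqrt u$ then shows that $\xi$ itself is close to $H^1_0$, so that its mean is small. A general $J$ lacks three things.
\begin{enumerate}
\item[(i)] There are no coordinate embeddings $H^2\to J$, and it is not evident that $\mathrm{Hom}(H^2,J)\ne0$. Lemma~\ref{lem:maps} produces enough maps $R$, and the symbols $\varphi$ of $\beta R=M_\varphi$ take the place of $\varphi_1,\varphi_2$.
\item[(ii)] The norm of a combination $\sum_nR_nM_{c_n}$ cannot be computed pointwise on $\mathbb T$. Lemma~\ref{lem:glue} bounds it independently of the number of terms.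
\item[(iii)] The family of symbols is infinite, and the symbol to be used depends on $g$, hence on $u$. So a single majorant $u$ must serve all symbols at once. This is arranged in Lemma~\ref{lem:closure}.
\end{enumerate}
Points (i) and (ii) both require passing from a sup-norm bound to an $L^2$ bound.

\section{Operators from the disk algebra into Hilbert space}\label{sec:bourgain}

For $1\le p<\infty$, an operator $w\colon X\to Y$ between Banach spaces is \emph{$p$-summing} if there is a constant $\pi$ such that
\[
\Big(\sum_i\|wx_i\|^p\Big)^{1/p}\le\pi\sup_{x^*\in X^*,\,\|x^*\|\le1}\Big(\sum_i|x^*(x_i)|^p\Big)^{1/p}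
\]
for all finite families $x_i\in X$; the least such $\pi$ is $\pi_p(w)$. We use that $\pi_p$ is a norm, that $\pi_p(awb)\le\|a\|\pi_p(w)\|b\|$, that $\pi_2\le\pi_1$, and that between Hilbert spaces $\pi_2$ is the Hilbert--Schmidt norm. Grothendieck's theorem states that $\pi_1(w)\le C_G\|w\|$, with $C_G$ absolute, for every operator $w$ from a space $L^1(\nu)$ into a Hilbert space. The deep input of this paper is that the same holds for the predual of $H^\infty$.

\begin{theorem}[Bourgain \cite{Bourgain}; see also \cite{Pisier86}]\label{thm:bourgain}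
There is an absolute constant $C_0$ such that every bounded operator $w$ from $L^1/H^1_0$ into a Hilbert space is $1$-summing, with $\pi_1(w)\le C_0\|w\|$.
\end{theorem}

The next proposition is the form in which we use it; it fixes the constant $B$ of Theorem~\ref{thm:main}. For a probability measure $\mu$ on $\mathbb T$, the natural map $A(\mathbb D)\to L^2(\mu)$ satisfies (B1) with $B=1$, by integrating $\sum_i|f_i|^2$. Part (B2) says that every operator into Hilbert space is dominated by one of these maps.

\begin{proposition}\label{prop:B}
There is an absolute constant $B$ such that for every bounded linear map $u$ from $A(\mathbb D)$ into a Hilbert space $Y$: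
\begin{enumerate}
\item[(B1)] $\sum_i\|uf_i\|^2\le B^2\|u\|^2\sup_{\mathbb T}\sum_i|f_i|^2$ for all finite families $f_i\in A(\mathbb D)$;
\item[(B2)] there is a Borel probability measure $\mu$ on $\mathbb T$ with $\|uf\|^2\le B^2\|u\|^2\int|f|^2\,d\mu$ for all $f\in A(\mathbb D)$.
\end{enumerate}
\end{proposition}

\begin{proof}
(B1) By (H4) the annihilator of $A(\mathbb D)$ in $M(\mathbb T)$ is $H^1_0\,m$. The Lebesgue decomposition $M(\mathbb T)=L^1m\oplus_1M_s$, with $M_s$ the measures singular to $m$, then gives
\[
A(\mathbb D)^*=M(\mathbb T)/(H^1_0\,m)=(L^1/H^1_0)\oplus_1M_s .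
\]
Let $w$ be an operator from $A(\mathbb D)^*$ into a Hilbert space. Its restriction to $L^1/H^1_0$ has $\pi_1\le C_0\|w\|$. Its restriction to $M_s$ has $\pi_1\le C_G\|w\|$: a finite family in $M_s$ lies in the subspace $L^1(\nu)\subset M_s$, where $\nu$ is the sum of the variations, and by Hahn--Banach the supremum in the definition of $\pi_1$ is the same for the subspace as for $M_s$. Composing with the two coordinate projections, which have norm one, and adding, we get $\pi_2(w)\le\pi_1(w)\le B\|w\|$ with $B=C_0+C_G$.

By homogeneity assume $\sup_{\mathbb T}\sum_{i\le N}|f_i|^2\le1$. The operator $v\colon\ell^2_N\to A(\mathbb D)$, $e_i\mapsto f_i$, has norm at most $1$, since $|\sum_ia_if_i(\zeta)|\le(\sum_i|a_i|^2)^{1/2}$. Its Banach space adjoint $v^*$ maps $A(\mathbb D)^*$ into a Hilbert space, so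
\[
\Big(\sum_i\|uf_i\|^2\Big)^{1/2}=\|uv\|_{HS}=\|v^*u^*\|_{HS}=\pi_2(v^*u^*)\le\pi_2(v^*)\|u^*\|\le B\|u\|.
\]

(B2) In the real Banach space $C_{\mathbb R}(\mathbb T)$ let $\mathcal K$ be the set of functions $B^2\|u\|^2\sum_i|f_i|^2-\sum_i\|uf_i\|^2$, over all finite families $f_i\in A(\mathbb D)$. It is closed under addition (concatenate the families) and under multiplication by $t\ge0$ (replace $f_i$ by $\sqrt t\,f_i$), so it is a convex cone. By (B1) each of its elements has nonnegative maximum, so $\mathcal K$ is disjoint from the open convex cone $\mathcal O$ of strictly negative functions. The Hahn--Banach theorem gives a real measure $\mu\ne0$ separating them, and for cones the separating level is $0$: $\int\psi\,d\mu\ge0$ on $\mathcal K$ and $\int\psi\,d\mu\le0$ on $\mathcal O$. The second condition gives $\mu\ge0$, and we normalize $\mu(\mathbb T)=1$. The first, for one-element families, is (B2).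
\end{proof}

\section{Module maps out of $H^2$}\label{sec:maps}

In this section and the next, $J$, $\beta$, $K$, $c_0$ are as in Theorem~\ref{thm:main} and $T$ is the operator of $J$.

\subsection*{One vector, one map}
Polynomial boundedness says that $f\mapsto f\cdot j$ is bounded on $A(\mathbb D)$, so (B2) gives \eqref{eq:goal} with a measure $\mu$, depending on $j$, in place of $m$. If $\mu=w\,m$, then $f\cdot j$ is controlled by $\|hf\|_2$ for an outer $h$ with $|h|^2\ge w$, and $hf\mapsto f\cdot j$ is a module map on $H^2$. In the model case, for $j=(f_1,f_2)\ne0$, one may take $w=(|f_1|^2+|f_2|^2)/\|j\|^2$, and the map is multiplication by the bounded pair $(f_1/h,f_2/h)$.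

In general $\mu$ has a singular part, and then $j$ must be changed. Let $J=H^2\oplus\mathbb C$ with $f\cdot(g,a)=(fg,f(1)a)$, let $\beta$ be the first projection, and let $j=(g,1)$. No bound $\|f\cdot j\|^2\le\int|f|^2w\,dm$ with $w\in L^1$ holds, because for $f=((1+z)/2)^k$ the left side is at least $1$ and the right side tends to $0$. But $j'=(g,0)=\lim_k(1-((1+z)/2)^k)\cdot j$ has the same image under $\beta$ and does satisfy such a bound. Peak functions do this in general, and the reason $\beta j$ is unaffected is that the norm of $H^2$ does not see null sets.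

\begin{lemma}\label{lem:maps}
Let $j\in J$ and $g=\beta j$. There are $R\in\mathrm{Hom}(H^2,J)$ with $\|R\|\le BK\|j\|$ and an outer function $h\in H^2$ with $\|h\|_2\le\sqrt2$ such that $\varphi=\beta R1$ lies in $H^\infty$, $\beta R=M_\varphi$ and $\varphi h=g$.
\end{lemma}

\begin{proof}
The map $f\mapsto f\cdot j$ has norm at most $K\|j\|$, so (B2) gives a probability measure $\mu$ with $\|f\cdot j\|\le C\|f\|_{L^2(\mu)}$, where $C=BK\|j\|$. Write $\mu=w\,m+\mu_s$ with $\mu_s$ singular; then $\int w\,dm\le1$.

\emph{Removing $\mu_s$.} Let $E\subset\mathbb T$ be closed with $m(E)=0$, and let $p$ be as in (H5). Then $p^k\to\chi_E$ pointwise and boundedly on $\mathbb T$, so $(p^k)$ is Cauchy in $L^2(\mu)$, and $\|(p^k-p^l)\cdot j\|\le C\|p^k-p^l\|_{L^2(\mu)}$ shows that $j_E=\lim_k(1-p^k)\cdot j$ exists. Since $m(E)=0$, dominated convergence gives $\beta(p^k\cdot j)=p^kg\to0$ in $H^2$, so $\beta j_E=g$. For $f\in A(\mathbb D)$,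
\[
\|f\cdot j_E\|=\lim_k\|f(1-p^k)\cdot j\|\le C\lim_k\|f(1-p^k)\|_{L^2(\mu)}=C\Big(\int_{\mathbb T\setminus E}|f|^2\,d\mu\Big)^{1/2}.
\]
The measure $\mu_s$ is carried by an $m$-null Borel set, so inner regularity provides closed $m$-null sets $E_1\subset E_2\subset\cdots$ with $\mu_s(\mathbb T\setminus E_n)\to0$. Taking $f=1$ shows $\|j_{E_n}\|\le C$; let $j'$ be the weak limit of a subsequence. Bounded operators are weakly continuous, so $\beta j'=g$ and $f\cdot j_{E_n}\to f\cdot j'$ weakly along the subsequence. Since $\int_{\mathbb T\setminus E_n}|f|^2\,d\mu\le\int|f|^2w\,dm+\|f\|_\infty^2\mu_s(\mathbb T\setminus E_n)$ and the norm is weakly lower semicontinuous,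
\[
\|f\cdot j'\|\le C\Big(\int|f|^2w\,dm\Big)^{1/2}\qquad(f\in A(\mathbb D)).
\]

\emph{Constructing $R$.} Let $h$ be outer with $|h|^2=1+w$; then $\|h\|_2^2\le2$. Define $R(hf)=f\cdot j'$ for $f\in A(\mathbb D)$. Then $\|R(hf)\|\le C\|hf\|_2$ because $w\le|h|^2$, and $hA(\mathbb D)$ is dense in $H^2$ by (H2). So $R$ extends to an operator with $\|R\|\le C$, and $RS(hf)=(zf)\cdot j'=TR(hf)$ shows that it is a module map. By (H6), $\beta R=M_\varphi$ with $\varphi\in H^\infty$, necessarily $\varphi=\beta R1$, and $\varphi h=\beta Rh=\beta j'=g$.
\end{proof}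

For $g=1$ the lemma gives $\beta R=M_{1/h}$, which is a splitting up to an invertible factor if $h$ happens to be bounded. Nothing forces this, so we use the lemma for all $g$. Put $C_1=BKc_0$ and
\[
\Phi=\{\beta R1:\ R\in\mathrm{Hom}(H^2,J),\ \|R\|\le C_1\}.
\]
By (H6), $\Phi\subset H^\infty$ and $\|\varphi\|_\infty\le\|\beta\|C_1$ for $\varphi\in\Phi$. Lemma~\ref{lem:maps} and the choice of $c_0$ give the only consequence of surjectivity that we need:
\begin{equation}\label{eq:factor}
\|g\|_2\le1\ \Longrightarrow\ g=\varphi h\ \text{ for some }\varphi\in\Phi\text{ and }h\in H^2\text{ with }\|h\|_2\le\sqrt2 .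
\end{equation}

\subsection*{Gluing}
To control all symbols by one function $u$, we shall apply Lemma~\ref{lem:HB}(b) with the maximum norm on $\mathbb C^N$. Its dual norm is the $\ell^1$ norm, which dictates the analogue of $\Gamma_0$:
\[
\Gamma=\Big\{\sum_{n=1}^Nc_n\varphi_n:\ N\ge1,\ \varphi_n\in\Phi,\ c_n\in H^\infty,\ \sum_n|c_n|\le1\text{ a.e.\ on }\mathbb T\Big\}.
\]
This set is invariant under unimodular constants, and it is convex: concatenate two representations after multiplying the coefficients by $t$ and $1-t$.

Each element of $\Gamma$ is the symbol of $R=\sum_nR_nM_{c_n}$, but the triangle inequality gives only $\|R\|\le C_1\sum_n\|c_n\|_\infty$, and the sum is limited only by $N$. The remedy is to split $|c_n|=|c_n|^{1/2}\cdot|c_n|^{1/2}$ analytically. One half stays on $H^2$, where $\sum_n|c_n|\le1$ can be used pointwise; the other half passes through the module map $R_n$ to $J$, where (B1), applied to the adjoint action, replaces the pointwise estimate. This is the second use of polynomial boundedness. Only functions in $A(\mathbb D)$ act on $J$, so we first dilate.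

\begin{lemma}\label{lem:glue}
Every $F\in\Gamma$ equals $\beta R1$ for some $R\in\mathrm{Hom}(H^2,J)$ with $\|R\|\le BKC_1$, and then $\beta R=M_F$.
\end{lemma}

\begin{proof}
Let $F=\sum_nc_n\varphi_n$ with $\varphi_n=\beta R_n1$ and $\|R_n\|\le C_1$, omitting terms with $c_n=0$. The operator $R=\sum_nR_nM_{c_n}$ is a module map, and $\beta R=\sum_nM_{\varphi_n}M_{c_n}=M_F$. It remains to bound $\|R\|$.

By (H2), $c_n=b_ne_n^2$ with $b_n$ inner and $e_n\in H^\infty$ outer, $|e_n|^2=|c_n|$ a.e. For $0<r<1$ let $e_{n,r}(z)=e_n(rz)$, a function in $A(\mathbb D)$. By (H1) applied to $e_n^2$, the number $|e_n(r\zeta)|^2$ is at most the Poisson integral of $|c_n|$ at $r\zeta$; summing over $n$ gives $\sum_n|e_{n,r}|^2\le1$ on $\mathbb T$. Since $R_nM_{e_{n,r}}=e_{n,r}(T)R_n$,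
\[
R^{(r)}:=\sum_nR_nM_{b_n}M_{e_{n,r}}^2=\sum_ne_{n,r}(T)\,R_nM_{b_n}M_{e_{n,r}} .
\]
For $g\in H^2$ and $y\in J$, as $M_{b_n}$ is an isometry,
\[
|\langle R^{(r)}g,y\rangle|\le\sum_nC_1\|e_{n,r}g\|_2\,\|e_{n,r}(T)^*y\|\le C_1\Big(\sum_n\|e_{n,r}g\|_2^2\Big)^{1/2}\Big(\sum_n\|e_{n,r}(T)^*y\|^2\Big)^{1/2}.
\]
The first sum is $\int\sum_n|e_{n,r}|^2|g|^2\,dm\le\|g\|_2^2$. The map $f\mapsto f(T)^*y$ is conjugate linear into $J$, hence linear into the conjugate Hilbert space $\overline J$, and has norm at most $K\|y\|$; by (B1) the second sum is at most $B^2K^2\|y\|^2$. So $\|R^{(r)}\|\le BKC_1$. As $r\to1$, $e_{n,r}^2\to e_n^2$ a.e.\ on $\mathbb T$ by (H1), and these functions are bounded by $1$, so $e_{n,r}^2g\to e_n^2g$ in $H^2$ by dominated convergence. Hence $R^{(r)}g\to Rg$ for every $g$, and $\|R\|\le BKC_1$.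
\end{proof}

\section{Duality and the proof of Theorem~\ref{thm:main}}\label{sec:duality}

\begin{lemma}\label{lem:closure}
The constant function $1$ lies in the weak-* closure of $5\Gamma$ in $H^\infty$.
\end{lemma}

\begin{proof}
Suppose not. By Lemma~\ref{lem:HB}(a) there is $\xi\in L^1$ with
\begin{equation}\label{eq:xi}
\Big|\int\xi\,dm\Big|>5,\qquad\Big|\int\xi F\,dm\Big|\le1\quad(F\in\Gamma).
\end{equation}

\emph{Step 1: a majorant for finitely many symbols.} Let $\mathcal F=\{\varphi_1,\dots,\varphi_N\}\subset\Phi$. Apply Lemma~\ref{lem:HB}(b) to $x=(\xi\varphi_1,\dots,\xi\varphi_N)$ with the maximum norm on $\mathbb C^N$. The supremum there runs over integrals $\int\xi F\,dm$ with $F\in\Gamma$, so it is at most $1$. Hence there are $k^{\mathcal F}_\varphi\in H^1_0$, $\varphi\in\mathcal F$, such that $u^{\mathcal F}=\max_{\varphi\in\mathcal F}|\xi\varphi-k^{\mathcal F}_\varphi|$ has $\int u^{\mathcal F}\,dm\le2$. Then $\|k^{\mathcal F}_\varphi\|_1\le2+\|\xi\varphi\|_1\le r_0:=2+\|\beta\|C_1\|\xi\|_1$.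

\emph{Step 2: one majorant for all symbols.} We claim that there are $u\ge0$ and $k_\varphi\in H^1_0$, $\varphi\in\Phi$, with
\begin{equation}\label{eq:u}
\int u\,dm\le2,\qquad|\xi\varphi-k_\varphi|\le u\ \text{ a.e., for each }\varphi\in\Phi .
\end{equation}
Balls of $L^1$ are not weakly compact, so we pass to measures and return afterwards. Let $\Omega$ be the set of families $(\nu,(\kappa_\varphi)_{\varphi\in\Phi})$ in $M(\mathbb T)$ with $\nu\ge0$, $\|\nu\|\le2$, $\|\kappa_\varphi\|\le r_0$ and $\int z^l\,d\kappa_\varphi=0$ for all $l\ge0$. With the product of the weak-* topologies, $\Omega$ is compact by the theorems of Banach--Alaoglu and Tychonoff. For $\varphi\in\Phi$ let $\Omega_\varphi\subset\Omega$ be defined by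
\begin{equation}\label{eq:dom}
\Big|\int v\,\xi\varphi\,dm-\int v\,d\kappa_\varphi\Big|\le\int|v|\,d\nu\qquad\text{for all }v\in C(\mathbb T).
\end{equation}
For each $v$ both sides are continuous on $\Omega$, so $\Omega_\varphi$ is closed. For finite $\mathcal F$, the family $\nu=u^{\mathcal F}m$, $\kappa_\varphi=k^{\mathcal F}_\varphi m$ for $\varphi\in\mathcal F$, $\kappa_\varphi=0$ otherwise, lies in $\bigcap_{\varphi\in\mathcal F}\Omega_\varphi$. By compactness some family $(\nu,(\kappa_\varphi))$ lies in every $\Omega_\varphi$, and (H4) gives $\kappa_\varphi=k_\varphi m$ with $k_\varphi\in H^1_0$.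

Fix $\varphi$ and put $\lambda=(\xi\varphi-k_\varphi)m$. For open $G\subset\mathbb T$, \eqref{eq:dom} gives
\[
|\lambda|(G)=\sup\Big\{\Big|\int v\,d\lambda\Big|:v\in C_c(G),\ |v|\le1\Big\}\le\nu(G),
\]
and outer regularity of $\nu$ yields $|\lambda|(D)\le\nu(D)$ for every Borel set $D$. Let $u$ be the density of the absolutely continuous part of $\nu$, and let $N_0$ be an $m$-null Borel set carrying the singular part. Then $\int_D|\xi\varphi-k_\varphi|\,dm=|\lambda|(D\setminus N_0)\le\nu(D\setminus N_0)=\int_Du\,dm$ for all Borel $D$, and \eqref{eq:u} follows.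

\emph{Step 3: division.} Let $g$ be outer with $|g|^2=(u+1)/3$, so $\|g\|_2\le1$ and $u\le3|g|^2$. Take $\varphi$ and $h$ from \eqref{eq:factor}, and put $q=k_\varphi h\in N^+$. Since $\xi g-q=(\xi\varphi-k_\varphi)h$, \eqref{eq:u} gives
\[
\Big|\xi-\frac qg\Big|\le\frac{u|h|}{|g|}\le3|g||h|\ \text{ a.e.},\qquad\int\Big|\xi-\frac qg\Big|\,dm\le3\|g\|_2\|h\|_2\le3\sqrt2 .
\]
Thus $q/g\in L^1$ and $q(0)=0$, so $\int q/g\,dm=0$ by Lemma~\ref{lem:mean}. Therefore $|\int\xi\,dm|\le3\sqrt2<5$, contradicting \eqref{eq:xi}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]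
By Lemma~\ref{lem:closure} there is a net $F_i\in5\Gamma$ with $F_i\to1$ weak-*. Lemma~\ref{lem:glue}, applied to $F_i/5$, gives $R_i\in\mathrm{Hom}(H^2,J)$ with $\beta R_i=M_{F_i}$ and $\|R_i\|\le5BKC_1=5B^2K^2c_0$. Closed balls of operators between Hilbert spaces are compact in the weak operator topology, so along a subnet $R_i\to\gamma$ with $\|\gamma\|\le5B^2K^2c_0$. For $g\in H^2$ and $y\in J$,
\[
\langle\gamma Sg,y\rangle=\lim_i\langle R_iSg,y\rangle=\lim_i\langle R_ig,T^*y\rangle=\langle T\gamma g,y\rangle,
\]
so $\gamma$ is a module map. For $g,g'\in H^2$ we have $g\overline{g'}\in L^1$, hence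
\[
\langle\beta\gamma g,g'\rangle=\lim_i\langle R_ig,\beta^*g'\rangle=\lim_i\int F_i\,g\overline{g'}\,dm=\int g\overline{g'}\,dm=\langle g,g'\rangle .
\]
So $\beta\gamma=\mathrm{id}$.
\end{proof}

\section{All projective modules}\label{sec:class}

Throughout, projective means projective in $\mathcal H(A(\mathbb D))$. We prove Theorem~\ref{thm:class} in the order (2)$\Rightarrow$(1), (2)$\Leftrightarrow$(3), (1)$\Rightarrow$(2).

\subsection*{Similarity, sums and summands}

\begin{lemma}\label{lem:stable}
A module similar to a projective module is projective, and $P_1\oplus P_2$ is projective if and only if $P_1$ and $P_2$ are.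
\end{lemma}

\begin{proof}
If $L\colon P\to P'$ is an invertible module map, $P'$ is projective and $\beta\colon J\to P$ is a surjective module map, then a splitting $\gamma'$ of $L\beta$ gives the splitting $\gamma'L$ of $\beta$. Let $P_1,P_2$ be projective and $\beta\colon J\to P_1\oplus P_2$ surjective. The closed submodule $\beta^{-1}(P_i)$ is mapped onto $P_i$; if $\gamma_i$ splits this restriction, then $(x_1,x_2)\mapsto\gamma_1x_1+\gamma_2x_2$ splits $\beta$. Conversely, let $P_1\oplus P_2$ be projective and $\beta\colon J\to P_1$ surjective. Let $\gamma$ split $\beta\oplus\mathrm{id}\colon J\oplus P_2\to P_1\oplus P_2$, and let $\gamma_1x$ be the $J$-component of $\gamma(x,0)$. Then $\beta\gamma_1x$ is the first component of $(\beta\oplus\mathrm{id})\gamma(x,0)=(x,0)$.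
\end{proof}

With Theorem~\ref{thm:main} and Proposition~\ref{prop:unitary}, this proves (2)$\Rightarrow$(1).

\subsection*{Modules similar to isometric ones}
For a cardinal $\kappa$, $H^2\otimes\ell^2(\kappa)$ is the Hilbert direct sum of $\kappa$ copies of the Hardy module. The Wold decomposition states that an isometric module with operator $V$ is unitarily equivalent to $(H^2\otimes\ell^2(\kappa))\oplus U$, with $U$ unitary and $\kappa$ the Hilbert space dimension of the orthogonal complement of the range of $V$.

\begin{lemma}\label{lem:nagy}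
Let $P$ be a module with operator $T$, and suppose $\|T^kx\|\ge c\|x\|$ for all $k\ge0$, $x\in P$, with $c>0$. Then $TP$ is closed and $P$ is similar to $(H^2\otimes\ell^2(\kappa))\oplus U$, with $U$ unitary and $\kappa$ the Hilbert space dimension of $P/TP$.
\end{lemma}

\begin{proof}
Following Sz.-Nagy, put $[x,y]=\mathrm{LIM}_k\langle T^kx,T^ky\rangle$. This is an inner product with $c^2\|x\|^2\le[x,x]\le K^2\|x\|^2$, where $K$ is the constant of $P$, and $[Tx,Ty]=[x,y]$ by shift invariance. So the identity map is a similarity of $P$ with an isometric module. Its range $TP$ is closed, and the Wold decomposition applies.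
\end{proof}

This gives (3)$\Rightarrow$(2). Conversely, under (2) we have $T=L^{-1}VL$ with $V$ an isometry whose range has codimension $n$. Then $\dim P/TP=n$ and $\|x\|\le\|L^{-1}\|\,\|V^kLx\|=\|L^{-1}\|\,\|LT^kx\|\le\|L^{-1}\|\,\|L\|\,\|T^kx\|$, which is (3).

\subsection*{Projective modules are bounded below under powers}
The lower bound $\|T^kx\|\ge c\|x\|$ is dual to the solvability of $T^{*k}y=x$ with control on $\|y\|$, uniformly in $k$: divisibility by $z^k$ in the module of $T^*$. Projectivity of $P$ is dual to injectivity of that module, and, as in algebra, injective modules should be divisible. To prove it, we adjoin the missing quotients to the module and retract them back.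

For a module $Q$ with operator $T_Q$, let $Q_*$ be the same Hilbert space with operator $T_Q^*$. It is a module with the same constant, since $p(T_Q^*)=\tilde p(T_Q)^*$ with $\tilde p(z)=\overline{p(\bar z)}$ and $\|\tilde p\|_\infty=\|p\|_\infty$. Also $(Q_*)_*=Q$, and the adjoint of a module map $Q\to Q'$ is a module map $Q'_*\to Q_*$.

\begin{lemma}\label{lem:inj}
Let $P$ be projective and $\iota\colon P_*\to J'$ a module map that is bounded below. Then there is a module map $\rho\colon J'\to P_*$ with $\rho\iota=\mathrm{id}$.
\end{lemma}

\begin{proof}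
The adjoint $\iota^*\colon J'_*\to P$ is a surjective module map. If $\delta$ splits it, then $\rho=\delta^*$ satisfies $\rho\iota=(\iota^*\delta)^*=\mathrm{id}$.
\end{proof}

\begin{proposition}\label{prop:below}
If $P$ is projective with operator $T$, there is $c>0$ with $\|T^kx\|\ge c\|x\|$ for all $k\ge0$ and $x\in P$.
\end{proposition}

\begin{proof}
Let $K$ be the constant of $P$ and $T'=T^*$. Suppose first that there is $C>0$ such that for all $k$ every $x\in P$ equals $T'^ky$ with $\|y\|\le C\|x\|$. Then $\|x\|^2=\langle x,T'^ky\rangle=\langle T^kx,y\rangle\le C\|T^kx\|\|x\|$, and $c=1/C$ works. Assume, for a contradiction, that there is no such $C$. Then for each $i\ge1$ there are $n_i\ge0$ and a unit vector $x_i$ such that no $y$ satisfies both $T'^{n_i}y=x_i$ and $\|y\|\le4^i$.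

We need a module that maps to $P_*$, covers $x_i$, and on which $z^{n_i}$ acts with a lower bound independent of $i$; (B2) provides an isometric one. Applied to $f\mapsto f(T')x_i$, it gives probability measures $\mu_i$ on $\mathbb T$ with $\|f(T')x_i\|\le BK\|f\|_{L^2(\mu_i)}$. Let $H^2(\mu_i)$ be the closure of $A(\mathbb D)$ in $L^2(\mu_i)$, an isometric module under multiplication by $z$, and let $u_i\colon H^2(\mu_i)\to P_*$ be the module map extending $f\mapsto f(T')x_i$. Then $u_i1=x_i$ and $\|u_i\|\le BK$. Let $M=\bigoplus_iH^2(\mu_i)$, and define module maps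
\[
u\colon M\to P_*,\quad u(a)=\sum_i2^{-i}u_ia_i,\qquad\theta\colon M\to M,\quad\theta(a)=(z^{n_i}a_i)_i .
\]
Here $\|u(a)\|\le BK(\sum_i4^{-i})^{1/2}\|a\|$ by the Cauchy--Schwarz inequality, and $\theta$ is an isometry.

The submodule $\mathcal N=\{(-ua,\theta a):a\in M\}$ of $P_*\oplus M$ is closed: if $(-ua^{(k)},\theta a^{(k)})$ converges, then $a^{(k)}$ is Cauchy because $\theta$ is isometric. Let $J'=(P_*\oplus M)/\mathcal N$ and $\iota x=[(x,0)]$. In $J'$ the class of $(0,\theta a)$ equals $\iota(ua)$. For all $x\in P_*$ and $a\in M$,
\[
\|x\|\le\|x-ua\|+\|u\|\,\|\theta a\|\le(1+\|u\|^2)^{1/2}\big(\|x-ua\|^2+\|\theta a\|^2\big)^{1/2},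
\]
and the infimum of the last factor over $a$ is $\|\iota x\|$. So $\iota$ is bounded below, and Lemma~\ref{lem:inj} gives $\rho$ with $\rho\iota=\mathrm{id}$. The module map $v\colon M\to P_*$, $v(a)=\rho[(0,a)]$, satisfies $v\theta a=\rho\iota(ua)=ua$. With $1_i$ the constant $1$ in the $i$-th summand, a unit vector,
\[
T'^{n_i}v(1_i)=v(z^{n_i}1_i)=v\theta(1_i)=u(1_i)=2^{-i}x_i .
\]
So $y_i=2^iv(1_i)$ satisfies $T'^{n_i}y_i=x_i$ and $\|y_i\|\le2^i\|v\|\le4^i$ as soon as $2^i\ge\|v\|$, a contradiction.
\end{proof}

\subsection*{Infinite multiplicity}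

\begin{proposition}\label{prop:infinite}
The module $H^2\otimes\ell^2$ is not projective.
\end{proposition}

\begin{proof}
Let $\mathbf S=S\otimes I_{\ell^2}$ be its operator. By Pisier \cite{Pisier97} (see also Davidson and Paulsen \cite{DP}) there is an operator-valued Hankel operator $X$ such that
\[
T_0=\begin{pmatrix}\mathbf S^*&X\\0&\mathbf S\end{pmatrix}
\]
is polynomially bounded but not similar to a contraction. By Lemma~\ref{lem:matrix}, the module of $T_0$ is the middle term of an exact sequence ending in $H^2\otimes\ell^2$, and if this sequence split, $T_0$ would be similar to the contraction $\mathbf S^*\oplus\mathbf S$.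
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:class}]
Let $P$ be projective. By Proposition~\ref{prop:below} and Lemma~\ref{lem:nagy}, $P$ is similar to $(H^2\otimes\ell^2(\kappa))\oplus U$ with $U$ unitary. If $\kappa$ were infinite, $H^2\otimes\ell^2$ would be a direct summand of this module, hence projective by Lemma~\ref{lem:stable}, contrary to Proposition~\ref{prop:infinite}. So $\kappa$ is finite, which proves (1)$\Rightarrow$(2). The modules in (2) are similar to isometric modules, hence cramped. Finally, $H^2\otimes\ell^2$ is isometric, so it is projective in $\mathfrak C$ by the theorem of Carlson, Clark, Foias and Williams quoted in Section~\ref{sec:intro}.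
\end{proof}

\begin{remark}
The multiplicity is visible in the constants. For $\beta\colon J\to(H^2)^n$ with constants $K$ and $c_0$, the restrictions to the preimages of the summands have the same constants, so the splitting $\sum_i\gamma_ix_i$ of Lemma~\ref{lem:stable} has norm at most $5\sqrt n\,B^2K^2c_0$. No bound depending only on $K$ and $c_0$ is possible. Otherwise, take $\beta\colon J\to H^2\otimes\ell^2$ surjective, let $\pi_n$ be the projection onto the sum $P_n$ of the first $n$ copies of $H^2$, and let $\gamma_n\colon P_n\to\beta^{-1}(P_n)$ be uniformly bounded splittings. A cluster point $\gamma$ of $(\gamma_n\pi_n)$ in the weak operator topology is a module map, and $\beta\gamma=\mathrm{id}$ because $\beta\gamma_n\pi_n=\pi_n\to\mathrm{id}$ strongly. This contradicts Proposition~\ref{prop:infinite}.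
\end{remark}

\begin{thebibliography}{9}

\bibitem{AHM}
\emph{Analytic Hilbert Modules},
\texttt{http://ndl.ethernet.edu.et/\allowbreak bitstream/\allowbreak 123456789/\allowbreak 32827/\allowbreak 3/\allowbreak 24.pdf.pdf}

\bibitem{Bourgain}
J.~Bourgain, \emph{New Banach space properties of the disc algebra and $H^\infty$}, Acta Math. \textbf{152} (1984), 1--48.

\bibitem{DP}
K.~Davidson and V.~Paulsen, \emph{Polynomially bounded operators}, J. reine angew. Math. \textbf{487} (1997).

\bibitem{Pisier86}
G.~Pisier, \emph{Factorization of Linear Operators and Geometry of Banach Spaces}, CBMS 60, 1986.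

\bibitem{Pisier97}
G.~Pisier, \emph{A polynomially bounded operator on Hilbert space which is not similar to a contraction}, J. Amer. Math. Soc. \textbf{10} (1997).

\end{thebibliography}
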